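# Free multiplicities on restrictions of reflection arrangements

## 1. The constant multiplicity $2m$ on a restriction, and its failure

Let $W$ be a finite irreducible real reflection group acting essentially on $V=\mathbb R^n$. Let $\mathcal A$ be its arrangement of reflecting hyperplanes and $h$ its Coxeter number. A theorem recalled below says that if every hyperplane of $\mathcal A$ carries the multiplicity $2m$, then the associated module of vector fields is free, with all generators in the same degree $mh$. Now intersect $\mathcal A$ with one of its flats $X$. The restricted arrangement $\mathcal A^X$ lives in the smaller space $X$. The first guess is that nothing changes: put the constant multiplicity $2m$ on $\mathcal A^X$ and expect a free module with $\dim X$ generators, all of degree $mh$.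

We make the terms precise and test this guess. It already fails on a line, and the failure shows what to put in its place.

**Flats, restrictions, parabolic subgroups.** The set $\mathcal L_{\mathcal A}$ of *flats* consists of all intersections of hyperplanes of $\mathcal A$, including $V$ itself. For a flat $X$ the *restriction* is
$$\mathcal A^X=\{H\cap X: H\in\mathcal A,\ X\not\subseteq H\},$$
an arrangement of hyperplanes in the vector space $X$. Put $\mathcal A_X=\{H\in\mathcal A: H\supseteq X\}$, and let $W_X$ be the *parabolic subgroup* of elements fixing $X$ pointwise. We use the textbook facts that $W_X$ is generated by the reflections in the hyperplanes of $\mathcal A_X$, and that $X=V^{W_X}$.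

**Derivations as polynomial maps.** For a real vector space $U$ put $S_U=\mathbb R[U]$, and write $S=S_V$. A derivation $\eta$ of $S_U$ is the same thing as a polynomial map $\eta:U\to U$, via $\eta(\alpha)=\alpha\circ\eta$ for $\alpha\in U^*$. It has degree $d$ if all $\eta(\alpha)$ are homogeneous of degree $d$ (or zero). For derivations $\delta,\eta$ put
$$(\nabla_\delta\eta)(x)=d\eta_x(\delta(x)),\qquad\text{so that}\qquad (\nabla_\delta\eta)(\alpha)=\delta(\eta(\alpha))\quad(\alpha\in U^*).$$
In particular $\nabla_{\partial_u}\eta$ differentiates every coefficient of $\eta$ in the direction $u$.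

**Multi-arrangements.** Let $\mathcal B$ be a hyperplane arrangement in $U$, with a linear form $\alpha_H$ of kernel $H$ for each $H\in\mathcal B$, and let $\mathbf m:\mathcal B\to\mathbb Z_{\ge0}$. Then
$$D(\mathcal B,\mathbf m)=\{\theta\in\mathrm{Der}(S_U):\theta(\alpha_H)\in\alpha_H^{\mathbf m(H)}S_U\ \text{ for all }H\in\mathcal B\}.$$
The pair $(\mathcal B,\mathbf m)$ is *free* if this is a free $S_U$-module. Its rank is then $\dim U$, and its *exponents* are the degrees of a homogeneous basis. We write $D(\mathcal B)$ when $\mathbf m\equiv1$.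

**Example.** If $U$ is a line with coordinate $t$ and $\mathcal B=\{\{0\}\}$ has multiplicity $k$, then $D(\mathcal B,k)=t^k\,\mathbb R[t]\,\partial_t$. It is free with exponent $k$.

The tool for recognizing bases is a determinant. Put $Q_{\mathbf m}=\prod_{H\in\mathcal B}\alpha_H^{\mathbf m(H)}$ and $r=\dim U$. For derivations $\eta_1,\dots,\eta_r$ let $\det(\eta_1,\dots,\eta_r)$ be the determinant of the matrix $(\eta_j(y_i))_{ij}$ for a coordinate system $y_1,\dots,y_r$; a change of coordinates multiplies it by a nonzero constant.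

**Lemma 1 (Saito–Ziegler criterion).** Let $\eta_1,\dots,\eta_r\in D(\mathcal B,\mathbf m)$.

(a) $Q_{\mathbf m}$ divides $\det(\eta_1,\dots,\eta_r)$.

(b) If $\det(\eta_1,\dots,\eta_r)=c\,Q_{\mathbf m}$ with $c\in\mathbb R^\times$, then $\eta_1,\dots,\eta_r$ is a basis of $D(\mathcal B,\mathbf m)$.

(c) If $\eta_1,\dots,\eta_r$ is a basis of $D(\mathcal B,\mathbf m)$, then $\det(\eta_1,\dots,\eta_r)=c\,Q_{\mathbf m}$ with $c\in\mathbb R^\times$.

*Proof.* (a) Fix $H$ and use $\alpha_H$ as the first coordinate. The first row of the matrix is divisible by $\alpha_H^{\mathbf m(H)}$, hence so is the determinant. Forms of distinct hyperplanes are coprime.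

(b) Let $\eta\in D(\mathcal B,\mathbf m)$. Since the determinant is nonzero, $\eta=\sum f_i\eta_i$ with unique rational functions $f_i$. By Cramer's rule, $f_i$ is the determinant with $\eta_i$ replaced by $\eta$, divided by $cQ_{\mathbf m}$. By (a) this is a polynomial.

(c) If $\mathcal B$ is empty, then $D(\mathcal B,\mathbf m)=\mathrm{Der}(S_U)$ and the determinant is a unit. Otherwise take $K\in\mathcal B$, put $P_K=\prod_{H\ne K}\alpha_H^{\mathbf m(H)}$, choose a basis $u_1,\dots,u_{r-1}$ of $K$ and $v\notin K$. The derivations $P_K\partial_{u_i}$ and $P_K\alpha_K^{\mathbf m(K)}\partial_v$ lie in $D(\mathcal B,\mathbf m)$, so they are combinations of the $\eta_j$. Hence $\det(\eta_1,\dots,\eta_r)$ divides their determinant, which is a constant times $P_K^{\,r}\alpha_K^{\mathbf m(K)}$. So every prime factor of $\det(\eta_1,\dots,\eta_r)$ is one of the $\alpha_H$, and $\alpha_K$ occurs at most $\mathbf m(K)$ times. With (a) this proves (c). $\square$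

Comparing degrees in (c) gives a quick test: *the exponents of a free multi-arrangement add up to $\sum_H\mathbf m(H)$.*

**Test on a line.** Let $\dim X=1$. Since $W$ acts essentially, some $H$ does not contain $X$, so $\mathcal A^X=\{\{0\}\}$. Multiplicity $2m$ gives the exponent $2m$. The guess wants $mh$. For $m\ge1$ this fails unless $h=2$, that is, unless $W$ has rank $1$.

**Test on a plane in type $A_3$.** Let $W=S_4$ act on $\{x_1+x_2+x_3+x_4=0\}$, so $h=4$, and let $X=\{x_1=x_2\}$. Write the points of $X$ as $(a,a,b,c)$ with $2a+b+c=0$, and use the coordinates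
$$p=a-b,\qquad q=a-c,\qquad\text{so } b-c=q-p .$$
Then $\mathcal A^X$ consists of the three lines $p=0$, $q=0$, $p=q$. Constant multiplicity $2m$ has total $6m$, whereas exponents $\{4m,4m\}$ need total $8m$. The guess fails again. Weighting each line by the number of hyperplanes that cut it out does not help. The line $p=0$ comes from $x_1=x_3$ and $x_2=x_3$, the line $q=0$ from two hyperplanes as well, and $p=q$ from one. The multiplicities $2m\cdot(2,2,1)$ have total $10m$.

## 2. Weights from Coxeter numbers

The line test says what is needed: if $X$ is a line, the origin must carry multiplicity $mh$. For general $X$ and $Z\in\mathcal A^X$, the picture transverse to $Z$ is again a line in the reflection representation of the smaller group $W_Z$. This suggests using the Coxeter number of the part of $W_Z$ that sees this line.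

**The numbers $h(X,Z)$.** Let $Z\in\mathcal A^X$. Then $W_X\subseteq W_Z$ and $\operatorname{rank}W_Z=\operatorname{rank}W_X+1$. Exactly one irreducible component $W'$ of $W_Z$ is not an irreducible component of $W_X$ (proved in Section 6). We let $h(X,Z)$ be the Coxeter number of $W'$.

**Examples.** If $X=V$ and $Z=H\in\mathcal A$, then $W'=W_H$ has order $2$ and $h(V,H)=2$, so on $\mathcal A$ itself the weights $m\,h(V,H)$ are the constant $2m$. If $X$ is a line and $Z=\{0\}$, then $W_Z=W$ is irreducible and $h(X,Z)=h$.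

In the $A_3$ example, $p=0$ is $\{x_1=x_2=x_3\}$ with $W_Z=S_3$, so $h(X,Z)=3$; the same holds for $q=0$. The line $p=q$ is $\{x_1=x_2,\ x_3=x_4\}$ with $W_Z=S_2\times S_2$. The new component is the second $S_2$, so $h(X,Z)=2$. The total is $3+3+2=8=2\cdot4$.

In type $B_3$ (hyperplanes $x_i=0$ and $x_i=\pm x_j$, $h=6$) take $X=\{x_1=x_2\}$ with points $(a,a,c)$. The line $a=0$ has $W_Z$ of type $B_2$, with weight $4$. The line $c=0$ has $W_Z$ of type $A_1\times A_1$, with weight $2$. The lines $a=\pm c$ have $W_Z$ of type $A_2$, with weight $3$ each. The total is $4+2+3+3=12=2\cdot 6$.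

The statement also involves the *Orlik–Solomon exponents* $b_i^X$. The restriction $\mathcal A^X$ with all multiplicities $1$ is free, and its characteristic polynomial factors as $\chi(\mathcal A^X,t)=\prod_{i=1}^{\dim X}(t-b_i^X)$. For the three lines above, $\chi=t^2-3t+2$, so the $b_i^X$ are $1,2$.

**Question** (Conjecture 13 of the "Research Statement", https://people.math.umass.edu/~douvropoulos/Research_Statement_Fall_2022.pdf). For $X\ne\{0\}$ and $m\ge0$ define on $\mathcal A^X$
$$\mathbf m^*(Z)=m\,h(X,Z),\qquad \mathbf m^{**}(Z)=m\,h(X,Z)+1 .$$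
Are $(\mathcal A^X,\mathbf m^*)$ and $(\mathcal A^X,\mathbf m^{**})$ free with exponents $\{mh,\dots,mh\}$ ($\dim X$ times) and $\{mh+b_i^X\}$?

**Test on a line.** The multiplicities are $mh$ and $mh+1$, and $\chi=t-1$, so $b_1^X=1$. The answer is yes.

**Test on the $A_3$ plane, $m=1$.** The multiplicities $\mathbf m^*$ on $p,q,p-q$ are $3,3,2$. A derivation of degree $4$ in $D(\mathcal A^X,\mathbf m^*)$ has $\eta(p)=p^3f$, $\eta(q)=q^3g$ with $f=f_1p+f_2q$, $g=g_1p+g_2q$, and $p^3f-q^3g\in(p-q)^2S_X$. Vanishing of the value and of the $p$-derivative on $p=q$ means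
$$f_1+f_2=g_1+g_2,\qquad 3(f_1+f_2)+f_1-g_1=0 .$$
The solution space is two-dimensional, spanned by
$$\bigl(p^3(p-q),\,q^3(p-q)\bigr),\qquad \bigl(p^3q,\;q^3(3p-2q)\bigr).$$
Their determinant is $p^3q^3(p-q)\bigl[(3p-2q)-q\bigr]=3p^3q^3(p-q)^2$. By Lemma 1(b) they form a basis, and the exponents are $\{4,4\}$.

There is a suggestive way to produce such a basis. Consider the field of degree $5$
$$\xi(p)=p^4(3p-5q),\qquad \xi(q)=q^4(3q-5p). \tag{1}$$
One checks $\xi(p)-\xi(q)=(p-q)^3(3p^2+4pq+3q^2)$, so $\xi\in D(\mathcal A^X,(4,4,3))=D(\mathcal A^X,\mathbf m^{**})$. Its two partial derivatives are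
$$\partial_p:\ 5\,(3p^4-4p^3q,\;-q^4),\qquad \partial_q:\ 5\,(-p^4,\;3q^4-4pq^3),$$
with determinant $25p^3q^3\bigl[(3p-4q)(3q-4p)-pq\bigr]=-300\,p^3q^3(p-q)^2$. So the partial derivatives of the single field $\xi$ are a basis of $D(\mathcal A^X,\mathbf m^*)$. This is the general picture.

**Theorem A.** Let $X\ne\{0\}$ be a flat, $r=\dim X$, $m\ge0$. Let $\theta\ne0$ be the derivation (unique up to scalar) of degree $mh+1$ in $D(\mathcal A,2m+1)$. Then $\theta$ restricts to a derivation $\theta_X$ of $S_X$, and:

1. if $u_1,\dots,u_r$ is a basis of $X$, then $\nabla_{\partial_{u_1}}\theta_X,\dots,\nabla_{\partial_{u_r}}\theta_X$ is a basis of $D(\mathcal A^X,\mathbf m^*)$; so $(\mathcal A^X,\mathbf m^*)$ is free with exponents $\{mh,\dots,mh\}$;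
2. if $\delta_1,\dots,\delta_r$ is a homogeneous basis of $D(\mathcal A^X)$ with $\deg\delta_i=b_i^X$, then $\nabla_{\delta_1}\theta_X,\dots,\nabla_{\delta_r}\theta_X$ is a basis of $D(\mathcal A^X,\mathbf m^{**})$; so $(\mathcal A^X,\mathbf m^{**})$ is free with exponents $\{mh+b_i^X\}$;
3. $\sum_{Z\in\mathcal A^X}h(X,Z)=h\cdot\dim X$.

So the answer to the question is yes. The inputs that we recall without proof are the following.

* **(F1)** (Solomon, Terao, Yoshinaga.) For irreducible $W$ and $m\ge0$, the constant multiplicities $2m$ and $2m+1$ on $\mathcal A$ are free with exponents $\{mh,\dots,mh\}$ and $\{mh+e_1,\dots,mh+e_n\}$, where $e_i=d_i-1$ and the $d_i$ are the invariant degrees of $W$.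
* **(F2)** For irreducible $W$, $e_1=1$ and $e_i\ge2$ for $i\ge2$ (Bourbaki, *Lie* V §6; Humphreys, *Reflection Groups and Coxeter Groups*, Ch. 3).
* **(F3)** $\mathcal A^X$ is free, and by Terao's factorization theorem its exponents are the roots $b_i^X$ of $\chi(\mathcal A^X,t)$.

Throughout we fix a $W$-invariant inner product on $V$. The group acts on derivations by $(w\eta)(x)=w\,\eta(w^{-1}x)$, and this preserves $D(\mathcal A,k)$ for every constant $k$.

## 3. One hyperplane at a time gives only $\alpha_Z^{2m+1}$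

The natural attempt is to take a nice field $\theta\in D(\mathcal A,2m+1)$, restrict it to $X$, and read off divisibility along each $Z\in\mathcal A^X$. If $H\cap X=Z$, then $\theta(\alpha_H)\in\alpha_H^{2m+1}S$ restricts to $\theta_X(\alpha_Z)\in\alpha_Z^{2m+1}S_X$.

This stalls in the $A_3$ example. The line $p=0$ is cut out by $x_1=x_3$ and by $x_2=x_3$. Each condition, on its own, yields $\theta_X(p)\in p^{2m+1}S_X$, and it is the same condition twice. We need $p^{3m+1}$. For $m=1$ we get $p^3$, while the field (1) has $p^4$.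

The missing divisibility comes from using *all* hyperplanes through $Z$ together. The conditions along $x_1=x_2$, $x_1=x_3$, $x_2=x_3$ say that the part of $\theta$ in the directions spanned by these three roots is, up to coefficients in the remaining variables, a derivation in $D(\mathcal A_{S_3},2m+1)$. By (F1) that module has no nonzero elements of degree below $3m+1$. So this part vanishes at $Z$ to order $3m+1$, and $3$ is the Coxeter number of the local group.

A second difficulty remains. Divisibility only bounds the vanishing of the determinant of $\nabla_{\partial_{u_1}}\theta_X,\dots,\nabla_{\partial_{u_r}}\theta_X$ from below. To apply Lemma 1(b) we need equality. A degree count would do it if we knew that the determinant is nonzero and that $\sum_Zh(X,Z)=h\dim X$. But this identity is part (3) of the theorem, and nothing so far supplies it. We therefore need a matching upper bound at each $Z$, again by local comparison with the group $W'$. For that we need the field $\theta$ to generate, through its Jacobian, the whole module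 $D(\mathcal A,2m)$.

## 4. The invariant field of degree $mh+1$

**Lemma 2.** The space $D(\mathcal A,2m+1)_{mh+1}$ is one-dimensional, spanned by a $W$-invariant $\theta$. For a basis $v_1,\dots,v_n$ of $V$, the derivations $\nabla_{\partial_{v_1}}\theta,\dots,\nabla_{\partial_{v_n}}\theta$ form an $S$-basis of $D(\mathcal A,2m)$.

*Proof.* **Step 1: the dimension.** By (F1) and (F2), $D(\mathcal A,2m+1)$ has a homogeneous basis with one element of degree $mh+1$ and all others of degree at least $mh+2$. So the degree $mh+1$ part is a line $\mathbb R\theta$, and there are no nonzero elements of degree at most $mh$. The group $W$ acts on $\mathbb R\theta$ by a character $\chi$ with values in $\{\pm1\}$ on reflections.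

**Step 2: $\chi=1$.** The purpose is to show that a sign would let us divide $\theta$ by a linear form, producing an element of too small a degree. Suppose $\chi(s)=-1$ for the reflection $s$ in $H$, that is,
$$\theta(sx)=-s\,\theta(x).$$
For $x\in H$ we get $s\theta(x)=-\theta(x)$, so $\theta(x)\perp H$. But $\theta(\alpha_H)\in\alpha_HS$ gives $\theta(x)\in H$. Hence $\theta$ vanishes on $H$, and $\theta=\alpha_H\psi$ for a derivation $\psi$ of degree $mh$.

We claim $\psi\in D(\mathcal A,2m+1)$. For $K\ne H$, $\alpha_H\psi(\alpha_K)\in\alpha_K^{2m+1}S$ and $\alpha_H$ is prime to $\alpha_K$, so $\psi(\alpha_K)\in\alpha_K^{2m+1}S$. For $H$ itself, $\alpha_H\circ s=-\alpha_H$ gives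
$$\theta(\alpha_H)(sx)=-\alpha_H(s\theta(x))=\alpha_H(\theta(x))=\theta(\alpha_H)(x).$$
In coordinates consisting of $\alpha_H$ and forms invariant under $s$, this says that $\theta(\alpha_H)$ is even in $\alpha_H$. It is divisible by $\alpha_H^{2m+1}$, hence by $\alpha_H^{2m+2}$, so $\psi(\alpha_H)\in\alpha_H^{2m+1}S$. Thus $\psi$ is a nonzero element of $D(\mathcal A,2m+1)$ of degree $mh$, contradicting Step 1. Since $W$ is generated by reflections, $\chi=1$.

**Step 3: the derivatives form a basis.** From $\theta(\alpha_H)\in\alpha_H^{2m+1}S$ we get $\partial_v(\theta(\alpha_H))\in\alpha_H^{2m}S$, so $\nabla_{\partial_v}\theta\in D(\mathcal A,2m)_{mh}$. Differentiating $\theta(wx)=w\theta(x)$ gives $d\theta_{wx}\,w=w\,d\theta_x$. So if $d\theta_x v=0$ for all $x$, then $d\theta_{wx}(wv)=0$ for all $x$. Hence the kernel of $v\mapsto\nabla_{\partial_v}\theta$ is $W$-stable. It is not $V$, because otherwise $\theta$ would be constant, while $\theta\neq0$ is homogeneous of positive degree. As $V$ is an irreducible representation, the kernel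 is $0$. By (F1), $D(\mathcal A,2m)$ is free with all exponents $mh$, so $D(\mathcal A,2m)_{mh}$ has real dimension $n$ and each of its $\mathbb R$-bases is an $S$-basis of $D(\mathcal A,2m)$. The $n$ independent elements $\nabla_{\partial_{v_i}}\theta$ are such a basis. $\square$

**Example (dihedral groups, $m=1$).** Let $W=I_2(k)$, $k\ge3$, act on $V=\mathbb C=\mathbb R^2$ with reflecting lines $\mathbb R\zeta^j$, $\zeta=e^{i\pi/k}$; here $h=k$. We claim
$$\theta(z)=(k-1)\,z^{k+1}+(k+1)\,z\bar z^{k}.$$
The degree is $k+1=h+1$. Write $z=x+iy$. Since $\theta(\bar z)=\overline{\theta(z)}$, the polynomial $\operatorname{Im}\theta$ is odd in $y$. Its coefficient of $y$ is $(k-1)(k+1)x^k+(k+1)(1-k)x^k=0$, so $y^3$ divides $\operatorname{Im}\theta$. Since $\zeta^k=-1$, we have $\theta(\zeta z)=-\zeta\theta(z)$, so the same holds along every line $\mathbb R\zeta^j$. Hence $\theta\in D(\mathcal A,3)$. On the flat $X=\mathbb R$ it restricts to $\theta_X(x)=2k\,x^{k+1}$, which vanishes at $0$ to order $h+1$, not just $3$.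

Put $J(x)=d\theta_x\in\operatorname{End}(V)$, so $J(x)v=(\nabla_{\partial_v}\theta)(x)$. Lemma 2 and its proof give
$$J(wx)=w\,J(x)\,w^{-1}\quad(w\in W),\tag{2}$$
$$D(\mathcal A,2m)=\{\,x\mapsto J(x)f(x)\;:\;f:V\to V\text{ polynomial}\,\}.\tag{3}$$

## 5. The Jacobian on $X$ and its zero locus

**Restriction of $\theta$.** For $H\supseteq X$ we have $\theta(\alpha_H)\in\alpha_HS$, so $\alpha_H(\theta(x))=0$ for $x\in X$. As $X$ is the intersection of these $H$, $\theta(X)\subseteq X$. Thus $\theta$ induces the derivation $\theta_X=\theta|_X$ of $S_X$.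

**Block form of $J$ on $X$.** Let $x\in X$, or more generally $x\in X_{\mathbb C}$. By (2), $J(x)$ commutes with $W_X$, hence with $P=|W_X|^{-1}\sum_{w\in W_X}w$. This is the orthogonal projection onto $V^{W_X}=X$. So $J(x)$ preserves the image $X$ and the kernel $X^\perp$ of $P$ (complexified if $x$ is complex). Put
$$J_X(x)=J(x)|_X:X\to X,\qquad \Delta_X=\det J_X\in S_X .$$
$J_X$ is the Jacobian of $\theta_X$, its entries are homogeneous of degree $mh$, and $\nabla_\delta\theta_X=J_X\delta$ for every derivation $\delta$ of $S_X$.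

**Lemma 3.** $\Delta_X(p)\ne0$ for every $p\in X_{\mathbb C}\setminus\bigcup_{Z\in\mathcal A^X}Z_{\mathbb C}$. Hence $\Delta_X=c\prod_{Z\in\mathcal A^X}\alpha_Z^{a_Z}$ with $c\in\mathbb R^\times$ and $a_Z\in\mathbb Z_{\ge0}$.

*Proof.* The idea is to produce enough elements of $D(\mathcal A,2m)$ at $p$ and read (3) as surjectivity. Let $\pi=\prod_{H\notin\mathcal A_X}\alpha_H^{2m}$. If $H\notin\mathcal A_X$, then $H\cap X\in\mathcal A^X$, so $\alpha_H(p)\ne0$; thus $\pi(p)\ne0$. For $u\in X$ we have $\pi\partial_u\in D(\mathcal A,2m)$: hyperplanes $H\supseteq X$ satisfy $\partial_u\alpha_H=0$, and the others are taken care of by $\pi$. By (3), $\pi\,u=Jf$ for a polynomial map $f$, and this identity may be evaluated at the complex point $p$. So $u\in\operatorname{im}J(p)$, and $X_{\mathbb C}\subseteq\operatorname{im}J(p)$. If $J(p)(a+b)=u$ with $a\in X_{\mathbb C}$, $b\in X^\perp_{\mathbb C}$, then $J(p)b=u-J(p)a\in X_{\mathbb C}\cap X_{\mathbb C}^\perp=0$, where $X^\perp_{\mathbb C}$ denotes the complexification of $X^\perp$, and $J(p)a=u$.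 Hence $J(p)X_{\mathbb C}=X_{\mathbb C}$ and $\Delta_X(p)\neq0$.

In particular $\Delta_X\ne0$. The zero set of an irreducible factor of $\Delta_X$ over $\mathbb C$ is an irreducible hypersurface contained in the finite union of the $Z_{\mathbb C}$, hence equal to one of them, and the factor is proportional to $\alpha_Z$. The constant $c$ is real because $\Delta_X$ and all $\alpha_Z$ are. $\square$

It remains to find the exponents $a_Z$. The target is $a_Z=m\,h(X,Z)$.

## 6. The decomposition of $V$ at a hyperplane $Z$ of $\mathcal A^X$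

Here we prove that $h(X,Z)$ is well defined and fix coordinates adapted to $Z$.

**Lemma 4.** Let $Z\in\mathcal A^X$. Let $W_Z=\prod_iW_i$ be the decomposition into irreducible components and $V_i$ the span of the roots of $W_i$. Exactly one component $W'=W_{i_0}$ is not a component of $W_X$. With $V'=V_{i_0}$ and $V''=\bigoplus_{i\ne i_0}V_i$,
$$V=Z\oplus V'\oplus V'',\qquad X=Z\oplus L,\qquad L=X\cap Z^\perp\subseteq V',\tag{4}$$
and $L$ is a one-dimensional flat of the arrangement $\mathcal A_{W'}$ in $V'$.

*Proof.* Since $Z=V^{W_Z}$, we have the orthogonal decomposition $V=Z\oplus\bigoplus_iV_i$. The group $W_X$ is generated by reflections in hyperplanes containing $X\supseteq Z$, and each root of $W_Z$ lies in exactly one $V_i$. So $W_X=\prod_i(W_X\cap W_i)$, with each factor generated by reflections, and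
$$X=V^{W_X}=Z\oplus\bigoplus_iV_i^{W_X\cap W_i}.$$
As $\dim X=\dim Z+1$, exactly one summand $L=V_{i_0}^{W_X\cap W_{i_0}}$ is nonzero, and it is a line. Since $L\subseteq V'\subseteq Z^\perp$, we have $L=X\cap Z^\perp$. Being the common fixed space of reflections of $W'$, $L$ is a flat of $\mathcal A_{W'}$.

For $i\ne i_0$, the projection of $X$ to $V_i$ is $0$, so $W_i$ fixes $X$ pointwise; hence $W_X\cap W_i=W_i$ is a component of $W_X$. For $i_0$, the group $W_X\cap W'$ fixes $L\ne0$ while $W'$ fixes only $0$ in $V'$, so $W'\not\subseteq W_X$. $\square$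

Put $h'=h(X,Z)$, the Coxeter number of $W'$. For $H\in\mathcal A_Z$ the form $\alpha_H$ lies in $V'^*$ or in $V''^*$ (forms extended by $0$ on the other summands of (4)). The ones in $V'^*$ define $\mathcal A_{W'}$.

## 7. The order of $\theta_X$ and of $\Delta_X$ along $Z$

**Lemma 5.** $\theta_X(\alpha_Z)\in\alpha_Z^{mh'+1}S_X$.

*Proof.* This is where all hyperplanes through $Z$ are used together. Let $x'_1,\dots,x'_k$ be coordinates of $V'$ and $S'=\mathbb R[V']$. Let $\mu$ run over the monomials in coordinates of $Z\oplus V''$. Then $S=\bigoplus_\mu\mu S'$. Write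
$$\theta(x'_i)=\sum_\mu\mu\,p_{i,\mu},\quad p_{i,\mu}\in S',\qquad \theta'_\mu=\sum_ip_{i,\mu}\,\partial_{x'_i}\in\mathrm{Der}(S').$$
Let $H\in\mathcal A_Z$ with $\alpha_H\in V'^*$. Then $\theta(\alpha_H)=\sum_\mu\mu\,\theta'_\mu(\alpha_H)$ is divisible by $\alpha_H^{2m+1}$. Since $\alpha_H\in S'$, divisibility holds for each coefficient: $\theta'_\mu(\alpha_H)\in\alpha_H^{2m+1}S'$. So $\theta'_\mu\in D(\mathcal A_{W'},2m+1)$ for every $\mu$.

By (F1) and (F2) for $W'$, this module is generated by homogeneous elements of degrees $mh'+e'_j\ge mh'+1$. Therefore $p_{i,\mu}\in(x'_1,\dots,x'_k)^{mh'+1}S'$, and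
$$\theta(x'_i)\in(x'_1,\dots,x'_k)^{mh'+1}S\qquad\text{for all }i.$$
Now restrict to $X=Z\oplus L$. Each $x'_i|_X$ vanishes on $Z$, so it is a multiple of $\alpha_Z$. Choose $\tilde\alpha\in V'^*$ that agrees with $\alpha_Z$ on $L$, and extend it by $0$ on $Z\oplus V''$. Then $\tilde\alpha|_X=\alpha_Z$, and $\tilde\alpha$ is a combination of the $x'_i$. As $\theta(X)\subseteq X$, we get $\theta_X(\alpha_Z)=\theta(\tilde\alpha)|_X\in\alpha_Z^{mh'+1}S_X$. $\square$

**Lemma 6.** $a_Z=m\,h(X,Z)$.

*Proof.* **Step 1: $a_Z\ge mh'$.** For $u\in X$, Lemma 5 shows that $\alpha_Z(J_X(x)u)=\partial_u(\theta_X(\alpha_Z))(x)$ is divisible by $\alpha_Z^{mh'}$. Take $\alpha_Z$ as one of the coordinates of $X$. The corresponding row of $J_X$ is divisible by $\alpha_Z^{mh'}$, hence so is $\Delta_X$.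

**Step 2: fields tangent to $X$ factor through $J_X$.** This transfers (3) to $X$:
$$\text{if }\eta\in D(\mathcal A,2m)\text{ and }\eta(X)\subseteq X,\text{ then }\eta|_X=J_Xf\text{ for a polynomial map }f:X\to X.\tag{5}$$
Indeed, $\eta=Jg$ by (3). For $x\in X$ split $g(x)=f(x)+f^\perp(x)$ along $X\oplus X^\perp$. Since $J(x)$ preserves both summands and $\eta(x)\in X$, we get $\eta(x)=J(x)f(x)=J_X(x)f(x)$.

Consequently, for $r$ such fields $\eta_1,\dots,\eta_r$, the polynomial $\Delta_X$ divides $\det(\eta_1|_X,\dots,\eta_r|_X)$. To bound $a_Z$ from above it suffices to find tangent fields whose determinant contains $\alpha_Z$ exactly $mh'$ times.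

**Step 3: the test fields.** Let $\pi_Z=\prod_{H\notin\mathcal A_Z}\alpha_H^{2m}$, let $u_1,\dots,u_{r-1}$ be a basis of $Z$, and let $L=\mathbb Rv$. Let $\vartheta$ be the field of Lemma 2 for $(W',V')$ and the same $m$; its degree is $mh'+1$. Put
$$\eta_i=\pi_Z\,\partial_{u_i}\ (1\le i\le r-1),\qquad \eta_r=\pi_Z\,\nabla_{\partial_v}\vartheta,$$
where $\nabla_{\partial_v}\vartheta$ is extended to $V=Z\oplus V'\oplus V''$ as a derivation killing the coordinates of $Z\oplus V''$.

These lie in $D(\mathcal A,2m)$. For $H\notin\mathcal A_Z$ the factor $\pi_Z$ suffices. For $H\in\mathcal A_Z$ we have $\partial_{u_i}\alpha_H=0$. Moreover $(\nabla_{\partial_v}\vartheta)(\alpha_H)$ is $0$ if $\alpha_H\in V''^*$, and it is in $\alpha_H^{2m}S$ if $\alpha_H\in V'^*$, by Lemma 2 for $W'$.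

**Step 4: their restrictions.** As $L$ is a flat of $\mathcal A_{W'}$, Section 5 gives $\vartheta(L)\subseteq L$, so $\vartheta(tv)=c\,t^{mh'+1}v$ for some $c\in\mathbb R$. Lemma 3, applied to $W'$ and its flat $L$ (where $\mathcal A_{W'}^L=\{\{0\}\}$), says that the Jacobian $c(mh'+1)t^{mh'}$ is nonzero for $t\ne0$. So $c\ne0$. At $x=z+tv\in X$, $z\in Z$,
$$\eta_i(x)=\pi_Z(x)\,u_i,\qquad \eta_r(x)=\pi_Z(x)\,c(mh'+1)\,t^{mh'}\,v .$$
All $\eta_i$ are tangent to $X$, and $t$ is a nonzero multiple of $\alpha_Z$ on $X$. So $\det(\eta_1|_X,\dots,\eta_r|_X)$ is a nonzero constant times $(\pi_Z|_X)^r\alpha_Z^{mh'}$. No $H\notin\mathcal A_Z$ contains $Z$, so $\alpha_H|_X$ is not zero and not proportional to $\alpha_Z$; hence $\pi_Z|_X$ is prime to $\alpha_Z$. By Step 2, $a_Z\le mh'$. $\square$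

## 8. Proof of Theorem A by the determinant criterion

Uniqueness of $\theta$ is Lemma 2, and the restriction to $X$ is Section 5. By Lemmas 3 and 6,
$$\Delta_X=c\prod_{Z\in\mathcal A^X}\alpha_Z^{m\,h(X,Z)},\qquad c\ne0.\tag{6}$$

**Part (1): from Jacobian to basis.** By Lemma 5, $(\nabla_{\partial_u}\theta_X)(\alpha_Z)=\partial_u(\theta_X(\alpha_Z))\in\alpha_Z^{m\,h(X,Z)}S_X$ for $u\in X$. So $\nabla_{\partial_{u_i}}\theta_X\in D(\mathcal A^X,\mathbf m^*)$. Their determinant is $\Delta_X$ up to a nonzero constant, which is a nonzero constant times $Q_{\mathbf m^*}$ by (6). Lemma 1(b) shows that they form a basis. They are homogeneous of degree $mh$.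

**Part (2): gaining one more order along each $Z$.** Write
$$\theta_X(\alpha_Z)=\alpha_Z^{k_Z+1}g_Z,\qquad k_Z=m\,h(X,Z).\tag{7}$$
For any derivation $\delta$ of $S_X$,
$$(\nabla_\delta\theta_X)(\alpha_Z)=\delta(\alpha_Z^{k_Z+1}g_Z)=(k_Z+1)\,\alpha_Z^{k_Z}\,\delta(\alpha_Z)\,g_Z+\alpha_Z^{k_Z+1}\,\delta(g_Z).\tag{8}$$
For $\delta=\delta_i\in D(\mathcal A^X)$ we have $\delta_i(\alpha_Z)\in\alpha_ZS_X$, so the right side is in $\alpha_Z^{k_Z+1}S_X$. Hence $\nabla_{\delta_i}\theta_X\in D(\mathcal A^X,\mathbf m^{**})$. Since $\nabla_{\delta_i}\theta_X=J_X\delta_i$, the determinant is $\Delta_X\det(\delta_1,\dots,\delta_r)$. By Lemma 1(c), $\det(\delta_1,\dots,\delta_r)$ is a nonzero constant times $\prod_Z\alpha_Z$. With (6), the product is a nonzero constant times $\prod_Z\alpha_Z^{k_Z+1}=Q_{\mathbf m^{**}}$. Lemma 1(b) gives the basis. Its degrees are $mh+b_i^X$; a basis $(\delta_i)$ with $\deg\delta_i=b_i^X$ exists by (F3).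

**Part (3): degrees.** Take $m=1$ in (6). The left side is a nonzero determinant of size $r$ with entries of degree $h$, so it has degree $rh$; the right side has degree $\sum_Zh(X,Z)$. $\blacksquare$

**Back to $A_3$.** For $m=1$ and the plane of Section 2, part (2) gives $D(\mathcal A^X,\mathbf m^{**})$ the exponents $5$ and $6$, so its degree $5$ part is one-dimensional. It contains $\xi$ from (1), and by Lemma 5 it contains $\theta_X$, which is nonzero because $\Delta_X\ne0$. So $\xi$ is, up to a scalar, the restriction of the invariant field of $A_3$.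

## 9. Raising or lowering the multiplicity on a subarrangement

The map $\delta\mapsto\nabla_\delta\theta_X$ carries more information than Theorem A uses. For a subarrangement $\mathcal B\subseteq\mathcal A^X$ let $\mathbf 1_{\mathcal B}$ be its indicator function on $\mathcal A^X$ and $Q_{\mathcal B}=\prod_{Z\in\mathcal B}\alpha_Z$.

**Logarithmic $1$-forms.** Let
$$\Omega^1(\mathcal B)=\{\omega\in Q_{\mathcal B}^{-1}\Omega^1_{S_X}:\ d\alpha_Z\wedge Q_{\mathcal B}\,\omega\in\alpha_Z\Omega^2_{S_X}\ \text{ for all }Z\in\mathcal B\}.$$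
This is the usual condition that $Q_{\mathcal B}\,d\omega$ be regular. Indeed, with $\tau=Q_{\mathcal B}\,\omega$,
$$Q_{\mathcal B}\,d\omega=d\tau-Q_{\mathcal B}^{-1}dQ_{\mathcal B}\wedge\tau=d\tau-\sum_{Z\in\mathcal B}\alpha_Z^{-1}\,d\alpha_Z\wedge\tau .$$
The sum is regular if and only if each term is: after multiplication by $Q_{\mathcal B}$, only the term of $Z$ can fail to be divisible by $\alpha_Z$. Let $\sharp$ be the isomorphism from $1$-forms to derivations given by the inner product on $X$, extended to rational forms. For example, if $X$ is a line with coordinate $t$ and $\mathcal B=\{\{0\}\}$, then $\Omega^1(\mathcal B)=t^{-1}\mathbb R[t]\,dt$.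

It is useful to read the condition pointwise. For $Z\in\mathcal A^X$ let $v_Z$ span $X\cap Z^\perp$. The condition at $Z$ says that $\tau(x)$ is proportional to $d\alpha_Z$ for $x\in Z$. Since $\sharp$ maps $d\alpha_Z$ to a multiple of $v_Z$, for $\omega\in Q_{\mathcal B}^{-1}\Omega^1_{S_X}$ and $\delta=(Q_{\mathcal B}\,\omega)^\sharp$ we have
$$\omega\in\Omega^1(\mathcal B)\iff\delta(x)\in\mathbb Rv_Z\ \text{ for all }Z\in\mathcal B,\ x\in Z.\tag{9}$$

**Lemma 7.** Contraction makes $D(\mathcal B)$ and $\Omega^1(\mathcal B)$ dual $S_X$-modules. So one is free if and only if the other is, with negated degrees.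

*Proof.* This is classical (Saito; Orlik–Terao, *Arrangements of Hyperplanes*, §4.6); here is the argument. Write $Q=Q_{\mathcal B}$.

*The pairing is polynomial.* Let $\omega=Q^{-1}\tau\in\Omega^1(\mathcal B)$ and $\delta\in D(\mathcal B)$. On $Z\in\mathcal B$, $\tau(x)$ is proportional to $d\alpha_Z$ and $\delta(x)\in Z$, so $\tau(\delta)$ vanishes on $Z$. Hence $Q$ divides $\tau(\delta)$.

*Functionals on $D(\mathcal B)$.* Let $\varphi:D(\mathcal B)\to S_X$ be linear. Since $Q\,\mathrm{Der}(S_X)\subseteq D(\mathcal B)$, we have $\varphi(\delta)=Q^{-1}\varphi(Q\delta)=\omega(\delta)$ with $\omega=Q^{-1}\sum_i\varphi(Q\partial_{x_i})\,dx_i$ for coordinates $x_i$ of $X$. For $Z\in\mathcal B$ and $u\in Z$, the derivation $(Q/\alpha_Z)\partial_u$ is in $D(\mathcal B)$, so $\omega((Q/\alpha_Z)\partial_u)=\tau(\partial_u)/\alpha_Z$ is a polynomial, where $\tau=Q\omega$. Thus $\tau(\partial_u)$ vanishes on $Z$ for all $u\in Z$, that is, $\omega\in\Omega^1(\mathcal B)$. It is determined by its values on $Q\,\mathrm{Der}(S_X)$.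

*Functionals on $\Omega^1(\mathcal B)$.* Let $\varphi:\Omega^1(\mathcal B)\to S_X$ be linear. On $\Omega^1_{S_X}\subseteq\Omega^1(\mathcal B)$ it is contraction with a unique derivation $\delta$, so $\varphi(\omega)=Q^{-1}\varphi(Q\omega)=\omega(\delta)$ in general. For $Z\in\mathcal B$ the form $\alpha_Z^{-1}d\alpha_Z$ is in $\Omega^1(\mathcal B)$: here $\tau=(Q/\alpha_Z)d\alpha_Z$ is proportional to $d\alpha_Z$ and vanishes on the other members of $\mathcal B$. So $\delta(\alpha_Z)/\alpha_Z$ is a polynomial, and $\delta\in D(\mathcal B)$.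

If one module is free, the dual basis is a basis of the other, with negated degrees. $\square$

**Theorem B.** Let $\mathcal B\subseteq\mathcal A^X$.

(i) For all $m\ge0$, $\delta\mapsto\nabla_\delta\theta_X$ is an $S_X$-isomorphism $D(\mathcal B)\to D(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})$ raising degrees by $mh$.

(ii) For all $m\ge1$, $\omega\mapsto\nabla_{\omega^\sharp}\theta_X$ is an $S_X$-isomorphism $\Omega^1(\mathcal B)\to D(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$ raising (coefficient) degrees by $mh$.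

Consequently $(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})$ is free if and only if $\mathcal B$ is free, and for $m\ge1$, $(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$ is free if and only if $\mathcal B$ is free. If $\exp(\mathcal B)=\{b_i\}$, the exponents are $\{mh+b_i\}$ and $\{mh-b_i\}$ respectively. In particular, for $m\ge1$, the multiplicity $Z\mapsto m\,h(X,Z)-1$ on $\mathcal A^X$ is free with exponents $\{mh-b_i^X\}$.

For the $A_3$ plane with $m=1$ and $\mathcal B=\mathcal A^X$, the last statement gives multiplicities $(2,2,1)$ with exponents $4-1=3$ and $4-2=2$; the totals agree.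

*Proof.* **Setup.** By Theorem A(1), $\delta\mapsto\nabla_\delta\theta_X=J_X\delta$ is an isomorphism $\mathrm{Der}(S_X)\to D(\mathcal A^X,\mathbf m^*)$ raising degrees by $mh$. In (7), $\alpha_Z\nmid g_Z$: otherwise $\theta_X(\alpha_Z)\in\alpha_Z^{k_Z+2}S_X$, a row of $J_X$ would be divisible by $\alpha_Z^{k_Z+1}$, and $a_Z\geq k_Z+1$ would contradict Lemma 6.

**Part (i).** Every element of $D(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})\subseteq D(\mathcal A^X,\mathbf m^*)$ is $\nabla_\delta\theta_X$ for a unique $\delta$. By (8), $(\nabla_\delta\theta_X)(\alpha_Z)\in\alpha_Z^{k_Z+1}S_X$ if and only if $\alpha_Z\mid\delta(\alpha_Z)g_Z$, that is, if and only if $\alpha_Z\mid\delta(\alpha_Z)$. Requiring this for all $Z\in\mathcal B$ means $\delta\in D(\mathcal B)$.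

**Part (ii), Step 1: $J_X$ on a hyperplane $Z$.** Let $Z\in\mathcal A^X$ and $x\in Z$. By (2), $J(x)$ commutes with $W_Z\supseteq W_X$. So it preserves $Z$, $Z^\perp$ and $X$ by Section 5, hence $J_X(x)$ preserves $Z$ and $X\cap Z^\perp=\mathbb Rv_Z$. On $Z$ it equals $J_Z(x)$, which is invertible for generic $x\in Z$ by Lemma 3 for the flat $Z$ (trivially if $Z=\{0\}$). On $v_Z$ it acts by a scalar. Since $k_Z\ge1$,
$$\alpha_Z(J_X(x)v_Z)=\partial_{v_Z}(\theta_X(\alpha_Z))(x)=0,$$
and $\alpha_Z(v_Z)\ne0$, so $J_X(x)v_Z=0$ for all $x\in Z$.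

**Step 2: the map lands in the right module.** Let $\omega\in\Omega^1(\mathcal B)$ and $\delta=(Q_{\mathcal B}\,\omega)^\sharp$. By (9) and Step 1, $J_X\delta$ vanishes on each $Z\in\mathcal B$, so it is divisible by $Q_{\mathcal B}$, and $\eta=\nabla_{\omega^\sharp}\theta_X=Q_{\mathcal B}^{-1}J_X\delta$ is polynomial. Since $(J_X\delta)(\alpha_Z)\in\alpha_Z^{k_Z}S_X$ for all $Z$, and $Q_{\mathcal B}$ contains $\alpha_Z$ once if $Z\in\mathcal B$ and not at all otherwise, $\eta\in D(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$.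

**Step 3: surjectivity.** Let $\eta\in D(\mathcal A^X,\mathbf m^*-\mathbf 1_{\mathcal B})$. Then $Q_{\mathcal B}\,\eta\in D(\mathcal A^X,\mathbf m^*)$, so $Q_{\mathcal B}\,\eta=J_X\delta$ for a unique $\delta\in\mathrm{Der}(S_X)$. For $Z\in\mathcal B$ and $x\in Z$ write $\delta(x)=a(x)+b(x)v_Z$ with $a(x)\in Z$. By Step 1, $0=J_X(x)\delta(x)=J_Z(x)a(x)$, so $a(x)=0$ for generic $x\in Z$, hence for all $x\in Z$. By (9), $\omega=Q_{\mathcal B}^{-1}\,\sharp^{-1}(\delta)$ is in $\Omega^1(\mathcal B)$, and it maps to $\eta$.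

**Step 4: injectivity and degrees.** The map is injective because $\Delta_X\ne0$. It raises coefficient degrees by $mh$, the degree of the entries of $J_X$.

**Consequences.** Part (i) identifies $D(\mathcal B)$ with $D(\mathcal A^X,\mathbf m^*+\mathbf 1_{\mathcal B})$ up to a shift by $mh$; this gives the first equivalence and the exponents $mh+b_i$. By Lemma 7, $\Omega^1(\mathcal B)$ is free if and only if $\mathcal B$ is, with degrees $-b_i$; part (ii) gives the second equivalence and the exponents $mh-b_i$. For $\mathcal B=\mathcal A^X$ use (F3). $\blacksquare$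

## 10. Products of irreducible groups

**Remark (reducible $W$).** Let $W=\prod_iW_i$ act essentially on $V=\bigoplus_iV_i$, with $W_i$ irreducible of Coxeter number $h_i$, and let $X=\bigoplus_iX_i$ be a flat. Then $\mathbf m^*$ and $\mathbf m^{**}$ on $\mathcal A^X$ are free with exponents $\bigcup_i\{(mh_i)^{\dim X_i}\}$ (that is, $mh_i$ repeated $\dim X_i$ times) and $\bigcup_i\{mh_i+b_j^{X_i}\}_j$ respectively. Summands with $X_i=\{0\}$ contribute nothing.

*Proof.* **The weights.** A hyperplane of $\mathcal A$ is $H_i\oplus\bigoplus_{j\ne i}V_j$ with $H_i\in\mathcal A_{W_i}$, so $\mathcal A^X$ is the product of the $\mathcal A_{W_i}^{X_i}$. Its hyperplanes are $Z=Z_i\oplus\bigoplus_{j\ne i}X_j$ with $Z_i\in\mathcal A_{W_i}^{X_i}$. For such $Z$, $W_Z=W_{i,Z_i}\times\prod_{j\ne i}W_{j,X_j}$ while $W_X=\prod_jW_{j,X_j}$, where $W_{j,Y}$ is the pointwise stabilizer of $Y$ in $W_j$. The new component is therefore that of $W_{i,Z_i}$ relative to $W_{i,X_i}$, and $h(X,Z)=h(X_i,Z_i)$.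

**The modules.** Split a derivation of $S_X$ as $\eta=\sum_i\eta_i$, with $\eta_i$ its component in the directions of $X_i$. For $Z$ as above $\alpha_Z\in X_i^*$, so $\eta(\alpha_Z)=\eta_i(\alpha_Z)$. Expand the coefficients of $\eta_i$ in monomials in the coordinates of the other $X_j$. As in Lemma 5, divisibility by a power of $\alpha_Z\in S_{X_i}$ holds coefficientwise. Hence, for $\mathbf m^*$ and for $\mathbf m^{**}$, $D$ of the product is $\bigoplus_iS_X\otimes_{S_{X_i}}D(\mathcal A_{W_i}^{X_i},\cdot)$ with the corresponding multiplicities on the factors. Theorem A for each $(W_i,X_i)$ with $X_i\ne\{0\}$ gives the claim. $\square$
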